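# Uniqueness of Leray solutions in the closure of the test functions in $\dot M^{2,3}$

## 1. Solutions that are continuous in time with values in $L^3$

We work with the incompressible Navier–Stokes equations on $(0,T)\times\mathbb R^3$,
$$\partial_t u+u\cdot\nabla u=\Delta u-\nabla p,\qquad \operatorname{div}u=0,\qquad u(0,\cdot)=u_0,$$
understood in the sense of distributions. All fields are vector valued without arrows, $\|\cdot\|_p$ is the norm of $L^p(\mathbb R^3)$, $L^aX$ means $L^a$ in time with values in $X$, $\|\cdot\|_{L^2L^2}$ is the space-time $L^2$ norm over the time interval under discussion, repeated indices are summed, and $A:\nabla b=A_{ij}\partial_ib_j$. The letter $C$ denotes an absolute constant that may change from line to line.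

**Definition (Leray solution).** Let $u_0\in L^2$, $\operatorname{div}u_0=0$. A Leray solution on $(0,T)$ associated with $u_0$ is a solution $u\in L^\infty((0,T),L^2)\cap L^2((0,T),\dot H^1)$ with initial value $u_0$ such that
$$\|u(t)\|_2^2+2\int_0^t\|\nabla u(s)\|_2^2\,ds\le\|u_0\|_2^2\qquad(0<t<T).$$

Whether there is only one such solution depends on extra information. The general question of this lecture is: how little extra information on one solution $u$ forces every Leray solution with the same data to equal $u$? First come some preliminaries on what a solution is.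

**Pressure and mild form.** Let $\mathbb P$ be the Leray projector, the Fourier multiplier $\delta_{jk}-\xi_j\xi_k/|\xi|^2$. Let $v\in L^\infty L^2\cap L^2\dot H^1$ be a solution on $(0,T)$, $T<\infty$, and put $G=\partial_tv-\Delta v+\mathbb P\operatorname{div}(v\otimes v)$. By the equation $G=(\mathbb P-1)\operatorname{div}(v\otimes v)-\nabla p$, so $G$ is curl free. It is also divergence free, so $\Delta G=0$. Since $H^2\subset L^\infty$, by duality $v\otimes v\in L^\infty L^1\subset L^\infty H^{-2}$. Hence for $\theta\in\mathcal D(0,T)$ the time integral $\langle G,\theta\rangle_t$ lies in $H^{-3}(\mathbb R^3)$. Its Fourier transform is locally $L^2$ and is supported at $0$, because it is killed by $|\xi|^2$. So it vanishes, and $G=0$. Therefore $\partial_tv=\Delta v-\mathbb P\operatorname{div}(v\otimes v)\in L^\infty H^{-3}$. After modification on a null set of times, $v$ is Lipschitz from $[0,T)$ to $H^{-3}$ and, being bounded in $L^2$, weakly continuous in $L^2$. The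 initial value is taken in this sense, and we always use this representative; by weak lower semicontinuity the energy inequality then holds for all $t$. Integrating $\frac{d}{ds}\big(e^{(t-s)\Delta}v(s)\big)$ we get
$$v(t)=e^{t\Delta}v(0)-\int_0^te^{(t-s)\Delta}\mathbb P\operatorname{div}(v\otimes v)\,ds.\tag{1}$$
Finally $\|v\|_4\le C\|v\|_2^{1/4}\|\nabla v\|_2^{3/4}$ gives $v\otimes v\in L^{4/3}L^2$, hence $\partial_tv\in L^{4/3}H^{-1}$.

**Mollification.** Fix a radial $\varphi\in\mathcal D(B(0,1/2))$ with $\varphi\ge0$, $\int\varphi=1$. Put $\varphi_\delta=\delta^{-3}\varphi(\cdot/\delta)$ and $f_\delta=\varphi_\delta*f$. Since $\partial_tv\in L^\infty H^{-3}$, both $v_\delta$ and $\partial_tv_\delta$ are in $L^\infty H^k$ for every $k$. So $v_\delta$ is Lipschitz in time with values in $L^2$, and computations with $v_\delta$ are classical.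

**Proposition A (easy case).** Let $u_0\in L^2$, $\operatorname{div}u_0=0$, $T<\infty$, and let $u\in L^\infty((0,T),L^2)\cap L^2((0,T),H^1)\cap C([0,T],L^3)$ be a solution on $(0,T)$ with initial value $u_0$. Then $u$ satisfies the energy equality, and every Leray solution on $(0,T)$ associated with $u_0$ equals $u$.

*Proof.* The weakly continuous and the $L^3$-continuous representatives coincide on $[0,T)$, as both are continuous in $\mathcal D'$.

**Step 1: energy equality.** By the equation, $\frac d{dt}\|u_\delta\|_2^2=-2\|\nabla u_\delta\|_2^2+2\int(u\otimes u)_\delta:\nabla u_\delta$. By the Hölder and Sobolev inequalities, $\|u\otimes u\|_2\le\|u\|_3\|u\|_6\le C\|u\|_3\|\nabla u\|_2$, so $u\otimes u\in L^2L^2$ and we may let $\delta\to0$ in the time-integrated identity. The limit of the last term is $2\int\!\!\int u_iu_j\partial_iu_j$. It is zero: for a.e. time $\int u_i(u_\delta)_j\partial_i(u_\delta)_j=\frac12\int u\cdot\nabla|u_\delta|^2=0$, while $\|u\,(u_\delta-u)\|_2\le\|u\|_3\|u_\delta-u\|_6\to0$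 and $\nabla u_\delta\to\nabla u$ in $L^2$.

**Step 2: an inequality for the difference.** Let $v$ be a Leray solution with data $u_0$ and $w=v-u$. Then
$$\tfrac d{dt}\langle v_\delta,u_\delta\rangle=-2\langle\nabla v_\delta,\nabla u_\delta\rangle-\int(v\cdot\nabla v)_\delta\cdot u_\delta+\int(u\otimes u)_\delta:\nabla v_\delta .$$
Here $v\cdot\nabla v\in L^1L^{3/2}$ (from $v\in L^2L^6$, $\nabla v\in L^2L^2$), $u_\delta(t)\to u(t)$ in $L^3$ with $\|u_\delta(t)\|_3\le\|u(t)\|_3$, and $u\otimes u\in L^2L^2$. So all terms converge in $L^1(0,T)$ and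
$$\langle v(t),u(t)\rangle=\|u_0\|_2^2-2\int_0^t\langle\nabla v,\nabla u\rangle\,ds-\int_0^t\!\!\int(w\cdot\nabla v)\cdot u .$$
Since $\int(w\cdot\nabla u)\cdot u=0$ (replace $u$ by $u_\delta$ and use $\|w(u_\delta-u)\|_2\le\|w\|_6\|u_\delta-u\|_3$), the last term is $-\int_0^t\int(w\cdot\nabla w)\cdot u$. Insert this into $\|w\|_2^2=\|v\|_2^2+\|u\|_2^2-2\langle v,u\rangle$ and use the energy inequality for $v$ and the equality for $u$:
$$\|w(t)\|_2^2+2\int_0^t\|\nabla w\|_2^2\,ds\le2\int_0^t\|uw\|_2\|\nabla w\|_2\,ds.\tag{2}$$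

**Step 3: absorption.** The set $u([0,T])$ is compact in $L^3$ and $\mathcal D$ is dense in $L^3$. So for each $\eta>0$ there are finitely many $\beta_k\in\mathcal D$ such that each $u(t)$ is within $\eta$ of some $\beta_k$. With $N=\max_k\|\beta_k\|_\infty$,
$$\|u(t)w\|_2\le\eta\|w\|_6+N\|w\|_2\le C\eta\|\nabla w\|_2+N\|w\|_2.\tag{3}$$
Take $2C\eta\le1$. Then $2\|uw\|_2\|\nabla w\|_2\le2\|\nabla w\|_2^2+N^2\|w\|_2^2$, so (2) gives $\|w(t)\|_2^2\le N^2\int_0^t\|w\|_2^2$, and $w=0$ by Gronwall. $\square$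

The space $L^3$ was used three times: to kill the cubic term in the energy balance of $u$, to justify (2), and to get (3). What changes if $L^3$ is replaced by a larger space with the same scaling?

## 2. Morrey spaces, the limit case $r=1$, and the statements

**Definition (homogeneous Morrey space).** For $1<p\le q<\infty$, $\dot M^{p,q}(\mathbb R^3)$ is the space of $f\in L^p_{loc}$ with
$$\|f\|_{\dot M^{p,q}}=\sup_{x\in\mathbb R^3,\,R>0}R^{3/q-3/p}\Big(\int_{B(x,R)}|f|^p\,dy\Big)^{1/p}<\infty .$$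
In particular $\|f\|_{\dot M^{2,3}}=\sup_{x,R}R^{-1/2}\|f\|_{L^2(B(x,R))}$: the energy in a ball is at most a constant times its radius. We write $\tilde M^{2,3}$ for the closure of the test functions $\mathcal D(\mathbb R^3)$ in $\dot M^{2,3}$.

Three examples place these spaces. First, Hölder's inequality gives $R^{-1/2}\|f\|_{L^2(B_R)}\le C\|f\|_3$. So $L^3\subset\dot M^{2,3}$, and by density of $\mathcal D$ in $L^3$ even $L^3\subset\tilde M^{2,3}$. Second, $|x|^{-1}\in\dot M^{2,3}$, because $\int_{B(x,R)}|y|^{-2}dy\le\int_{B(0,R)}|y|^{-2}dy=4\pi R$. But $|x|^{-1}\notin\tilde M^{2,3}$, since for $\beta\in\mathcal D$ one has $R^{-1/2}\big\||x|^{-1}-\beta\big\|_{L^2(B(0,R))}\ge\sqrt{4\pi}-CR\|\beta\|_\infty\to\sqrt{4\pi}$ as $R\to0$. Third, write $y=(y',y_3)$ with $y'\in\mathbb R^2$, and let $f(y)=|y'|^{-3/4}$ for $|y'|<1$, $|y_3|<1$, and $f=0$ elsewhere. Then $f\notin L^3$, because $\int_{|y'|<1}|y'|^{-9/4}dy'=\infty$. But $f\in\tilde M^{2,3}$: the part of $f$ on $|y'|<1/N$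 satisfies
$$\int_{B(x,R)}|f|^21_{|y'|<1/N}\le2R\int_{|y'|<1/N}|y'|^{-3/2}dy'=8\pi N^{-1/2}R,$$
so its norm tends to $0$, and the rest is bounded with compact support, hence in $L^3\subset\tilde M^{2,3}$. So $\tilde M^{2,3}$ tolerates singularities along lines that $L^3$ does not.

Theorem 9 of "The role of Morrey spaces in the study of Navier–Stokes and Euler equations" says the following. Let $u_0\in L^2$ with $\operatorname{div}u_0=0$, and suppose that for some $T\in(0,+\infty)$ there is a solution $u$ on $(0,T)\times\mathbb R^3$ with initial value $u_0$ such that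

- (i) $u\in L^\infty((0,T),L^2)$;
- (ii) $u\in L^2((0,T),H^1)$;
- (iii) for some $r\in(0,1)$, $u\in L^\ell((0,T),\dot M^{2,3/r})$ with $2/\ell=1-r$.

Then $u$ satisfies the Leray energy inequality and is the unique Leray solution associated with $u_0$ on $(0,T)$. This theorem does not include $r=1$. We ask whether a similar result holds for $r=1$ when (iii) is replaced by

- (iii') $u\in C([0,T],\tilde M^{2,3})$.

Proposition A is the part of this question where $\tilde M^{2,3}$ is shrunk to $L^3$. The answer is yes in full.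

**Theorem 1.** Let $u_0\in L^2$, $\operatorname{div}u_0=0$, and let $u$ be a solution on $(0,T)$, $T<\infty$, with initial value $u_0$ satisfying (i), (ii), (iii'). Then $\|u(t)\|_2^2+2\int_s^t\|\nabla u\|_2^2=\|u(s)\|_2^2$ for $0\le s<t<T$, and every Leray solution on $(0,T)$ associated with $u_0$ equals $u$.

Uniqueness will come from a statement about the data only.

**Theorem 2.** There is an absolute $\varepsilon_0>0$ such that the following holds. Let $u_0\in L^2$, $\operatorname{div}u_0=0$, $u_0=\alpha+\beta$ with $\|\alpha\|_{\dot M^{2,3}}\le\varepsilon_0$ and $\beta\in L^2\cap L^q$, $3<q<\infty$. Then there are $\tau>0$, depending only on $q$ and on an upper bound for $\|\beta\|_q$ (any $\tau<\infty$ is allowed if $\beta=0$), and a Leray solution $U$ on $(0,\tau)$ with data $u_0$, with energy equality, $U\in C([0,\tau),L^2)$ and $\sup_t\sqrt t\,\|U(t)\|_\infty<\infty$, such that every Leray solution on $(0,T)$ associated with $u_0$ equals $U$ on $(0,\min(T,\tau))$.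

**Corollary 3.** If $u_0\in L^2$, $\operatorname{div}u_0=0$, $\|u_0\|_{\dot M^{2,3}}\le\varepsilon_0$, there is exactly one Leray solution on $(0,\infty)$, and it is bounded on $(t_0,\infty)\times\mathbb R^3$ for every $t_0>0$.

**Corollary 4.** Let $u$ be a Leray solution on $(0,T)$ whose weakly continuous representative satisfies, for every $t\in[0,T)$, $u(t)=\alpha_t+\beta_t$ with $\|\alpha_t\|_{\dot M^{2,3}}\le\varepsilon_0$, $\beta_t\in L^2\cap L^q$, $\sup_t\|\beta_t\|_q<\infty$, $q>3$ fixed. Then $u$ is the unique Leray solution on $(0,T)$ with its data.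

## 3. Energy equality from a vanishing local Morrey norm

Of the three uses of $L^3$, the first survives in $\tilde M^{2,3}$, by a commutator argument. Let $u$ satisfy (i), (ii), (iii'). As before, the weakly continuous and the $\tilde M^{2,3}$-continuous representatives coincide on $[0,T)$.

**Step 1: uniform smallness at small scales.** Put $m(\delta)=\sup_{t\in[0,T],\,x}\delta^{-1/2}\|u(t)\|_{L^2(B(x,\delta))}$. The set $u([0,T])$ is compact in $\tilde M^{2,3}$. So for $\eta>0$ there are finitely many $\beta_k\in\mathcal D$ such that each $u(t)$ is within $\eta$ of some $\beta_k$, whence $m(\delta)\le\eta+C\delta\max_k\|\beta_k\|_\infty$. Thus $m(\delta)\to0$ as $\delta\to0$.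

**Step 2: the mollified balance.** Since $\int u_\delta\otimes u_\delta:\nabla u_\delta=0$,
$$\|u_\delta(t)\|_2^2+2\int_s^t\|\nabla u_\delta\|_2^2-\|u_\delta(s)\|_2^2=2\int_s^t\!\!\int\big[(u\otimes u)_\delta-u_\delta\otimes u_\delta\big]:\nabla u_\delta .\tag{4}$$
Expanding the product shows that the bracket at $x$ equals $\int\varphi_\delta(y)\,(u(x-y)-u_\delta(x))\otimes(u(x-y)-u_\delta(x))\,dy$. A mean minimizes the variance, so the $L^1$ norm of the bracket is at most $\iint\varphi_\delta(y)|u(x-y)-u(x)|^2\,dy\,dx\le\delta^2\|\nabla u\|_2^2$. Also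
$$|\nabla u_\delta(x)|\le\|\nabla\varphi_\delta\|_2\|u\|_{L^2(B(x,\delta))}\le C\delta^{-5/2}\,\delta^{1/2}m(\delta)=C\delta^{-2}m(\delta).$$
So the right side of (4) is at most $Cm(\delta)\int_0^T\|\nabla u\|_2^2\,dt\to0$. As $\delta\to0$, (4) becomes the energy equality for all $0\le s<t<T$. This is the first assertion of Theorem 1. In particular $u$ is a Leray solution. $\square$

## 4. The missing logarithm, and a way around it

The third use of $L^3$, inequality (3), does not survive. It is false for a single fixed element of $\tilde M^{2,3}$, whatever constants are allowed. Let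
$$f(y)=|y'|^{-1}\big(\log\tfrac1{|y'|}\big)^{-3/4}\quad\text{for }|y'|<\tfrac12,\ |y_3|<1,\qquad f=0\text{ elsewhere.}$$
With the variable $l=\log(1/r)$, for $\rho\le\frac12$,
$$\int_{|y'|<\rho}f^2\,dy'=2\pi\int_0^\rho\frac{dr}{r\log^{3/2}(1/r)}=4\pi\big(\log\tfrac1\rho\big)^{-1/2}\qquad(|y_3|<1).$$
So $\int_{B(x,R)}f^21_{|y'|<\rho}\le8\pi(\log\frac1\rho)^{-1/2}R$, which with $\rho=\frac12$ gives $f\in\dot M^{2,3}$. With $\rho\to0$ it gives $f\in\tilde M^{2,3}$, since the remaining part of $f$ is bounded with compact support. Now take $w_\delta(y)=\chi(y_3)\psi_\delta(|y'|)$ with $\delta\le\frac12$, $\chi\in\mathcal D(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ on $[-1,1]$, $\psi_\delta=1$ on $[0,\delta]$, $\psi_\delta(r)=\log(1/r)/\log(1/\delta)$ on $[\delta,1]$, and $\psi_\delta=0$ on $[1,\infty)$. With $L=\log(1/\delta)$ we have $\int|\nabla\psi_\delta|^2dy'=2\pi/L$ and $\int\psi_\delta^2dy'\le\pi\delta^2+2\pi L^{-2}\int_0^1r\log^2(1/r)\,dr\le CL^{-2}$. Hence $\|\nabla w_\delta\|_2^2+\|w_\delta\|_2^2\le C/L$,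 while $\|fw_\delta\|_2^2\ge2\int_{|y'|<\delta}f^2dy'=8\pi L^{-1/2}$. The quotient is at least $cL^{1/2}\to\infty$. The vector field $f\,e_\phi$, with $e_\phi$ the unit azimuthal vector around the $y_3$ axis, is even divergence free, because $\int_0^{2\pi}e_\phi\cdot\nabla\psi\,d\phi=\frac1r\int_0^{2\pi}\partial_\phi\psi\,d\phi=0$ for every test function $\psi$. So for a general $w\in H^1$ neither (3) nor $\|uw\|_2\le C\|u\|_{\dot M^{2,3}}\|\nabla w\|_2$ can be used, and a small factor in front of $u$ does not change this.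

But our $w$ is not a general function: it is a difference of two solutions, it starts from $0$, and it satisfies an equation. Here is the plan that uses this. Suppose $U$ is a strong solution with $|U|\le C\varepsilon t^{-1/2}$ and Morrey norm $\le C\varepsilon$, let $v$ be a Leray solution with the same data, $w=v-U$, and $D=\int_0^T\|\nabla w\|_2^2$.

Write $w=b+(w-b)$, where $b(x,t)$ is an average of $w(t)$ around $x$ at scale $\sqrt t$. By a Poincaré inequality $\int\!\!\int t^{-1}|w-b|^2\le CD$, so $\|U(w-b)\|_{L^2L^2}\le C\varepsilon D^{1/2}$ with no logarithm. For the average $b$, insert Duhamel's formula for $w$. There is no linear term, because $w(0)=0$, and Hardy's inequality in time handles the terms linear in $w$ without a logarithm. The term quadratic in $w$ can be absorbed where $w$ is small at scales $\ge\sqrt t$, and such smallness follows (this will be a lemma) from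
$$\int_0^{R^2}\!\!\int_{B(x,R)}|\nabla w|^2\le\kappa^2R .$$
This can fail on some balls. Disjoint balls on which it fails have radii with sum at most $D/\kappa^2$, and on a ball of radius $R$ the Morrey condition allows $u_0$ an energy of only $C\varepsilon^2R$. So we delete $u_0$ near the bad balls: the deleted part has energy at most $C(\varepsilon/\kappa)^2D$, a tiny fraction of $D$. The strong solution $z$ with the remaining data is small near the bad balls, $|z|\le C\varepsilon/(\sqrt t+d(x))$, where $d(x)>0$ records the size of the bad scales near $x$. So one may average at scale $\sigma=\sqrt t+d$, which never sees a bad scale. Comparing $v$ with $z$ instead of $U$ will give $D\le C(\varepsilon/\kappa)^2D$, hence $D=0$. On a first reading, follow the proof in the case without bad balls: then $d=0$, $z=U$, $\sigma=\sqrt t$.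

## 5. Kernels, local Morrey norms and a Carleson embedding

Let $M$ be the Hardy–Littlewood maximal operator in $x$, bounded on $L^2$. Suprema of measurable functions of $(x,t)$ or $t$ are essential suprema. We use the Vitali covering lemma: from a family of balls of bounded radii one can choose countably many disjoint ones so that each ball of the family meets a chosen ball with at least half its radius.

**Heat estimates in $L^2$.** Let $f\in L^2$, $F\in L^2((s_0,t_0),L^2)$ and $y(t)=\int_{s_0}^te^{(t-s)\Delta}\mathbb P\operatorname{div}F\,ds$. Then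
$$\|\nabla e^{t\Delta}f\|_{L^2L^2}\le\tfrac1{\sqrt2}\|f\|_2,\qquad\|\nabla y\|_{L^2L^2}\le\|F\|_{L^2L^2},\qquad y\in C([s_0,t_0],L^2).\tag{5}$$
By Plancherel, the first follows from $\int_0^\infty|\xi|^2e^{-2t|\xi|^2}dt=\frac12$. The second follows from $|\xi||\hat y|\le\int_{s_0}^t|\xi|^2e^{-(t-s)|\xi|^2}|\hat F|\,ds$ and Young's inequality, as $|\xi|^2e^{-t|\xi|^2}$ has $L^1(dt)$ norm $1$. For the third, $\hat y(\xi,\cdot)$ is continuous for a.e. $\xi$ and $|\hat y(\xi,t)|\le\frac1{\sqrt2}\|\hat F(\xi,\cdot)\|_{L^2(s_0,t_0)}$ by Cauchy–Schwarz; use dominated convergence. In the same way, if $f\in H^1$, $k\in L^2((s_0,t_0),L^2)$, then $Y=e^{(t-s_0)\Delta}f+\int_{s_0}^te^{(t-s)\Delta}k\,ds$ is in $C([s_0,t_0],H^1)\cap L^2H^2$ and $\partial_tY=\Delta Y+k\in L^2L^2$.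

**Kernels.** The heat kernel is at most $C\sqrt t(\sqrt t+|x|)^{-4}$. The kernel $K_\tau$ of $e^{\tau\Delta}\mathbb P\operatorname{div}$ satisfies
$$|K_\tau(x)|\le C(\sqrt\tau+|x|)^{-4},\qquad\|K_\tau\|_1\le C\tau^{-1/2}.\tag{6}$$
Indeed $\mathbb P_{jk}=\delta_{jk}+\partial_j\partial_k(-\Delta)^{-1}$ and $(-\Delta)^{-1}e^{\tau\Delta}=\int_\tau^\infty e^{s\Delta}ds$. First derivatives of the heat kernel are at most $C\tau^{-2}e^{-|x|^2/8\tau}\le C(\sqrt\tau+|x|)^{-4}$. Third derivatives at time $s$ are at most $Cs^{-3}e^{-|x|^2/8s}$, and $\int_\tau^\infty s^{-3}e^{-|x|^2/8s}ds\le C\min(\tau^{-2},|x|^{-4})$. For all $\tau,R>0$ we also have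
$$|\varphi_R*K_\tau(x)|\le C(R+|x|)^{-4}.\tag{7}$$
For $|x|\ge R$ this follows from (6), since $\varphi_R$ lives in $B(0,R/2)$. For $|x|<R$ the left side is at most $C\int|\xi||\hat\varphi(R\xi)|\,d\xi=CR^{-4}$. In (7) the averaging scale $R$ has replaced $\sqrt\tau$, uniformly in $\tau$.

**Definition (local Morrey norm).** For a fixed $R_*>0$ put $|f|_*=\sup_{x,\,0<R\le R_*}R^{-1/2}\|f\|_{L^2(B(x,R))}$.

Let $|f|_*\le A$. Covering $B(x,R)$ by at most $C$ balls of radius $R/2$, or by at most $C(R/R_*)^3$ balls of radius $R_*$, gives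
$$\int_{B(x,R)}|f|^2\le CA^2R\ \ (R\le2R_*),\qquad\int_{B(x,R)}|f|^2\le CA^2R^3R_*^{-2}\ \ (R\ge R_*).\tag{8}$$
For $0<a\le2R_*$ and $4\le m\le7$ it follows that
$$\int\frac{|f(y)|^2\,dy}{(a+|x-y|)^m}\le CA^2a^{1-m},\qquad\int\frac{|f(y)|\,dy}{(a+|x-y|)^4}\le CAa^{-2}.\tag{9}$$
The first integral is at most $C\sum_j(2^ja)^{-m}\int_{B(x,2^ja)}|f|^2$. The terms with $2^ja\le2R_*$ sum to at most $CA^2a^{1-m}$, and the others to at most $CA^2R_*^{-2}R_*^{3-m}\le CA^2a^{1-m}$. The second is similar, with $\int_{B(x,R)}|f|\le CR^{3/2}\|f\|_{L^2(B(x,R))}$: the two groups give $CA\sum(2^ja)^{-2}\le CAa^{-2}$ and $CAR_*^{-1}\sum(2^ja)^{-1}\le CAR_*^{-2}\le CAa^{-2}$. Finally, if $\sup_t|f(t)|_*\le A$ and $T\le R_*^2$, then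
$$\int_0^{R^2\wedge T}\!\!\int_{B(x,R)}|f|^2\le CA^2R^3\qquad\text{for all }x,\ R>0;\tag{10}$$
for $R\le R_*$ the left side is at most $R^2\cdot A^2R$, and for $R\ge R_*$ at most $R_*^2\cdot CA^2R^3R_*^{-2}$.

**Lemma 5 (Carleson embedding).** Let $\mu\ge0$ be a measure on $\mathbb R^3\times(0,\infty)$ with $\mu(B(x,R)\times(0,R^2))\le NR^3$ for all $x,R$, and let $F^*(x)=\sup_{|y-x|<\sqrt t}|F(y,t)|$ for continuous $F$. Then $\int|F|^2d\mu\le CN\|F^*\|_2^2$.

*Proof.* Assume $F^*\in L^2$. For $\lambda>0$ let $E=\{|F|>\lambda\}$ and $O=\{F^*>\lambda\}$, so $|O|<\infty$. If $(y,t)\in E$, then $B(y,\sqrt t)\subset O$; hence these radii are bounded. Vitali gives disjoint $B(y_i,\sqrt{t_i})$, $(y_i,t_i)\in E$, such that for each $(y,t)\in E$ the ball $B(y,\sqrt t)$ meets some $B(y_i,\sqrt{t_i})$ with $\sqrt t\le2\sqrt{t_i}$. Then $|y-y_i|<3\sqrt{t_i}$ and $t\le4t_i$, so $(y,t)\in B(y_i,5\sqrt{t_i})\times(0,25t_i)$. Therefore $\mu(E)\le CN\sum_it_i^{3/2}\le CN|O|$. Integrate against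 $2\lambda\,d\lambda$. $\square$

For instance, by (10), $d\mu=1_{t<T}|f|^2dx\,dt$ is such a measure, with $N=CA^2$.

## 6. Small solutions with a weight, and the relative energy

Fix $R_*>0$, $\tau=R_*^2$, and a 1-Lipschitz function $d:\mathbb R^3\to[0,R_*]$. Let $E_d$ be the Banach space of fields on $(0,\tau)\times\mathbb R^3$ with
$$\|z\|_{E_d}=\sup\,(\sqrt t+d(x))|z(x,t)|+\sup_t|z(t)|_*<\infty.\tag{11}$$
For $d=0$ this is the usual control $|z|\lesssim t^{-1/2}$. Where $d>0$ it forbids the blow-up at $t=0$. We write $B(z,y)(t)=\int_0^te^{(t-s)\Delta}\mathbb P\operatorname{div}(z\otimes y)\,ds$, and a mild solution with data $z_0$ is a solution of $z=e^{t\Delta}z_0-B(z,z)$.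

**Lemma 6.** There are absolute $\varepsilon_1,C$ such that if $\varepsilon\le\varepsilon_1$, $z_0\in L^2$, $\operatorname{div}z_0=0$, $|z_0|_*\le\varepsilon$ and $|z_0(x)|\le\varepsilon/d(x)$ a.e. on $\{d>0\}$, then there is a mild solution $z$ of Navier–Stokes on $(0,\tau)$ with data $z_0$ such that $\|z\|_{E_d}\le C\varepsilon$, $z\in C([0,\tau),L^2)$, $\nabla z\in L^2((0,\tau),L^2)$, and the energy equality holds on $[0,t]$ for all $t<\tau$. For $0<s<t<\tau$, $z\in L^\infty((s,t)\times\mathbb R^3)\cap L^2((s,t),H^2)\cap C([s,t],H^1)$ and $\partial_tz\in L^2((s,t),L^2)$. Moreover $z$ is unique among mild solutions in a fixed (absolute) small ball of $E_0$.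

*Proof.* **Step 1: the linear part, $\|e^{t\Delta}z_0\|_{E_d}\le C\varepsilon$.** By Minkowski, $|e^{t\Delta}z_0|_*\le\varepsilon$. By the heat kernel bound and (9) with $a=\sqrt t$, $|e^{t\Delta}z_0|\le C\sqrt t\,\varepsilon t^{-1}=C\varepsilon t^{-1/2}$, which suffices if $\sqrt t\ge d(x)$. If $\sqrt t<d(x)$, split at $|y-x|=d(x)/2$. Inside, $d(y)\ge d(x)/2$, so $|z_0(y)|\le2\varepsilon/d(x)$. The outside contributes at most $C\sqrt t\int_{|x-y|\ge d(x)/2}|x-y|^{-4}|z_0|\,dy\le C\sqrt t\,\varepsilon d(x)^{-2}\le C\varepsilon/d(x)$ by (9) with $a=d(x)$.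

**Step 2: the bilinear part.** We show
$$\|B(z,y)\|_{E_d}\le C\|z\|_{E_d}\|y\|_{E_d}\tag{12}$$
with $C$ independent of $d$ and $R_*$. Let both norms be $1$. First, by (6) and $|z|\le s^{-1/2}$, $|B(z,y)(t)|_*\le C\int_0^t(t-s)^{-1/2}s^{-1/2}ds\le C$.

Let $\sqrt t\ge d(x)$. The times $s>t/2$ contribute at most $C\int_{t/2}^t(t-s)^{-1/2}s^{-1}ds\le Ct^{-1/2}$. For $s<t/2$ the kernel is at most $C(\sqrt t+|x-y'|)^{-4}$, and by Cauchy–Schwarz and (9) with $m=4$ the contribution is at most $Ct\sup_s\int(\sqrt t+|x-y'|)^{-4}|z||y|\,dy'\le Ct\cdot t^{-3/2}$.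

Let $\sqrt t<d(x)$. On $|y'-x|<d(x)/2$ we have $|z||y|\le4/d(x)^2$, which contributes at most $C\sqrt t/d(x)^2\le C/d(x)$. The rest contributes at most $t\sup_s\int_{|x-y'|\ge d(x)/2}C|x-y'|^{-4}|z||y|\,dy'\le Ct\,d(x)^{-3}\le C/d(x)$. This proves (12).

**Step 3: fixed point.** Recall that if a bilinear map has norm at most $K$ on a Banach space and $4K\|a\|<1$, then $z=a-B(z,z)$ has a solution with $\|z\|\le2\|a\|$, the limit of the Picard iterates, and solutions are unique in the ball $\|z\|<1/(2K)$, because $z-z'=-B(z,z-z')-B(z-z',z')$. For $\varepsilon_1$ small this gives $z$ with $\|z\|_{E_d}\le C\varepsilon$. Estimate (12) with $d=0$ gives uniqueness in a small ball of $E_0\supset E_d$. Moreover $\operatorname{div}z=0$, and $z(t)$ is defined for every $t>0$ by the right side of the equation.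

**Step 4: $L^2$ bound.** By (6),
$$\|B(z,y)(t)\|_2\le C\int_0^t(t-s)^{-1/2}s^{-1/2}\|z\|_{E_0}\|y(s)\|_2\,ds\le C\|z\|_{E_0}\sup_s\|y(s)\|_2,\tag{13}$$
and likewise with the roles exchanged. For $\varepsilon_1$ small, induction bounds the Picard iterates by $2\|z_0\|_2$ in $L^\infty L^2$, and $\|z\|_{L^\infty L^2}\le2\|z_0\|_2$ by Fatou.

**Step 5: continuity at $t=0$.** For $0<\delta\le R_*^2$ the linear bounds show that $e^{\delta\Delta}z_0$ satisfies the hypotheses with the constant function $\sqrt\delta$ in place of $d$ and $C\varepsilon$ in place of $\varepsilon$. After decreasing $\varepsilon_1$ by an absolute factor, Steps 1–4 give a solution $z^\delta$ with data $e^{\delta\Delta}z_0$, and it is bounded: $|z^\delta|\le C\varepsilon(\sqrt t+\sqrt\delta)^{-1}$. Hence $\|B(z^\delta,z^\delta)(t)\|_2\le C_\delta\sqrt t$ and $z^\delta(t)\to e^{\delta\Delta}z_0$ in $L^2$ as $t\to0$. The difference $y=z-z^\delta\in L^\infty L^2$ satisfies $y=e^{t\Delta}(z_0-e^{\delta\Delta}z_0)-B(z,y)-B(y,z^\delta)$,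 so by (13) $\sup_t\|y\|_2\le2\|z_0-e^{\delta\Delta}z_0\|_2$. Therefore $\limsup_{t\to0}\|z(t)-z_0\|_2\le3\|z_0-e^{\delta\Delta}z_0\|_2$, which tends to $0$ as $\delta\to0$.

**Step 6: regularity for $t>0$ and energy equality.** Let $0<s<\tau$. On $[s,\tau)$, $z$ is bounded, $z\otimes z\in L^\infty L^2$, and by the semigroup property $z(t)=e^{(t-s)\Delta}z(s)-\int_s^te^{(t-t')\Delta}\mathbb P\operatorname{div}(z\otimes z)\,dt'$. By (5), $z\in C([s,\tau),L^2)$ and $\nabla z\in L^2((s,\tau),L^2)$, hence $\operatorname{div}(z\otimes z)=z\cdot\nabla z\in L^2((s,\tau),L^2)$. As $s$ was arbitrary, $z(s')\in H^1$ for some $s'\in(0,s)$. The statement after (5), started at $s'$ with $k=-\mathbb P(z\cdot\nabla z)$, gives $z\in C([s,t],H^1)\cap L^2((s,t),H^2)$ and $\partial_tz=\Delta z-\mathbb P(z\cdot\nabla z)\in L^2((s,t),L^2)$ for $t<\tau$. Since $z\in H^1\cap L^\infty$ for a.e. time, $z|z|^2\in W^{1,1}$ and $2\int z_i\partial_iz_j\,z_j=\int\operatorname{div}(z|z|^2)=0$. So $\frac d{dt}\|z\|_2^2=-2\|\nabla z\|_2^2$,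 which is the energy equality on $[s,t]$. Let $s\to0$, using $z(s)\to z_0$ in $L^2$; this also gives $\nabla z\in L^2((0,\tau),L^2)$. $\square$

The second use of $L^3$ in Section 1 was the justification of (2). For the smooth-in-time $z$ it is unproblematic, even when the data of $v$ and $z$ differ.

**Lemma 7 (relative energy).** Let $v$ be a Leray solution on $(0,T)$ with data $u_0$, $z$ as in Lemma 6 with data $z_0$, $T\le\tau$, $W=v-z$. Then for $0<t<T$
$$\|W(t)\|_2^2+2\int_0^t\|\nabla W\|_2^2\le\|u_0-z_0\|_2^2+2\int_0^t\!\!\int|z||W||\nabla W| .\tag{14}$$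
If $t_1\in(0,T)$ and $\|v(t)\|_2^2+2\int_{t_1}^t\|\nabla v\|_2^2\le\|v(t_1)\|_2^2$ for $t\ge t_1$, the same inequality holds with the time $0$ replaced by $t_1$ and $u_0-z_0$ by $W(t_1)$.

*Proof.* Let $0<s<t$. On $[s,t]$ we have $z\in CH^1$, $\partial_tz\in L^2L^2$, $\partial_tv\in L^{4/3}H^{-1}$. Since $v_\delta$ is Lipschitz in time with values in $L^2$, $\frac d{dt}\langle v_\delta,z\rangle=\langle\partial_tv_\delta,z\rangle+\langle v_\delta,\partial_tz\rangle$. As $\partial_tv_\delta\to\partial_tv$ in $L^{4/3}H^{-1}$ and $v_\delta\to v$ in $L^2L^2$, $\langle v,z\rangle$ is absolutely continuous on $[s,t]$ and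
$$\tfrac d{dt}\langle v,z\rangle=-2\langle\nabla v,\nabla z\rangle+\int v_iv_j\partial_iz_j-\int v_jz_i\partial_iz_j=-2\langle\nabla v,\nabla z\rangle+\int W_iv_j\partial_iz_j .$$
As $|z|^2\in H^1$ and $\operatorname{div}W=0$, $\int W_iz_j\partial_iz_j=\frac12\int W\cdot\nabla|z|^2=0$. So the last term is $\int W_iW_j\partial_iz_j=-\int z_jW_i\partial_iW_j$. This integration by parts is legitimate for a.e. time: $W\in H^1$, so $W_iW_j\in W^{1,1}\cap L^2$, and it holds with $z$ mollified. Then pass to the limit, with $\nabla z_\eta\to\nabla z$ in $L^2$ on the left, and $z_\eta\to z$ a.e. boundedly against $W_i\partial_iW_j\in L^1$ on the right. Hence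
$$\langle v(t),z(t)\rangle=\langle v(s),z(s)\rangle-2\int_s^t\langle\nabla v,\nabla z\rangle-\int_s^t\!\!\int z_jW_i\partial_iW_j .$$
Insert this into $\|W\|_2^2=\|v\|_2^2+\|z\|_2^2-2\langle v,z\rangle$ at time $t$, use the energy inequality for $v$ and the equality for $z$ on $[0,t]$, bound the trilinear term by its absolute value, and let $s\to0$; $\langle v(s),z(s)\rangle\to\langle u_0,z_0\rangle$ because $z$ converges strongly and $v$ weakly. For the second statement take $s=t_1$ and use the energy relations on $[t_1,t]$. $\square$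

## 7. Uniqueness from the data: proof of Theorem 2

Let $0<\varepsilon\le\kappa\le1$. The absolute constant $\kappa$ is fixed first, then $\varepsilon=\varepsilon_0$ is taken small depending on $\kappa$; the conditions appear along the way. Let $\|\alpha\|_{\dot M^{2,3}}\le\varepsilon$ and choose $R_*$ with $C_qR_*^{1-3/q}\|\beta\|_q\le\varepsilon$, where $C_q$ is large and depends only on $q$ ($R_*$ is arbitrary if $\beta=0$). Since an upper bound for $\|\beta\|_q$ may be used here, $\tau=R_*^2$ depends only on what is announced. Note $\alpha=u_0-\beta\in L^2$.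

**Step 0a: cutting the data preserves smallness.** For measurable $\Omega$ let $f=\mathbb P(1_{\Omega^c}u_0)$. Then $|f|_*\le C\varepsilon$. For the $\alpha$ part we show $\|\mathbb P(1_{\Omega^c}\alpha)\|_{\dot M^{2,3}}\le C\|\alpha\|_{\dot M^{2,3}}$. On a ball $B_R$, split the argument into its parts inside and outside the concentric $B_{2R}$. The inner part is handled by the $L^2$ bound of $\mathbb P$. The kernel of $\mathbb P$ off the diagonal is at most $C|x-y|^{-3}$, so on $B_R$ the outer part is at most $C\sum_{j\ge1}(2^jR)^{-3}(2^jR)^2\|\alpha\|_{\dot M^{2,3}}\le C\|\alpha\|_{\dot M^{2,3}}/R$ pointwise, and its $L^2(B_R)$ norm is at most $CR^{1/2}\|\alpha\|_{\dot M^{2,3}}$. For the $\beta$ part, $\mathbb P$ is bounded on $L^q$ and $R^{-1/2}\|g\|_{L^2(B_R)}\le CR^{1-3/q}\|g\|_q$; use the choice of $R_*$. Likewise $|u_0|_*\le C\varepsilon$.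

If moreover $\Omega=\{d>0\}$ with $d$ 1-Lipschitz and $0\le d\le R_*$, then $B(x,d(x))\subset\Omega$ for $x\in\Omega$, so for a.e. $x\in\Omega$
$$|f(x)|\le C\int_{|x-y|\ge d(x)}\frac{|\alpha|+|\beta|}{|x-y|^3}\,dy\le\frac{C\varepsilon}{d(x)}+C_qd(x)^{-3/q}\|\beta\|_q\le\frac{C\varepsilon}{d(x)}.\tag{15}$$
The $\alpha$ integral is summed over dyadic shells as above, the $\beta$ integral is Hölder's inequality, and $d^{-3/q}=d^{-1}d^{1-3/q}\le d^{-1}R_*^{1-3/q}$.

**Step 0b: the solution $U$, and reduction to short times.** Let $U$ be the solution of Lemma 6 with $d=0$ and data $u_0$, so $|U|\le C\varepsilon t^{-1/2}$, $|U(t)|_*\le C\varepsilon$. It is a Leray solution on $(0,\tau)$ with the properties announced in Theorem 2. Let $v$ be a Leray solution on $(0,T_v)$ with data $u_0$, and $w=v-U$.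

It suffices to show $w=0$ on $(0,T)$ for some $T>0$ that may depend on $v$. Indeed, then for $t_1\in(0,T)$ and $t\ge t_1$, by the energy equality for $U$,
$$\|v(t)\|_2^2+2\int_{t_1}^t\|\nabla v\|_2^2\le\|u_0\|_2^2-2\int_0^{t_1}\|\nabla U\|_2^2=\|U(t_1)\|_2^2=\|v(t_1)\|_2^2 .$$
The second part of Lemma 7 gives $\|w(t)\|_2^2+2\int_{t_1}^t\|\nabla w\|_2^2\le2\int_{t_1}^t\|U\|_\infty\|w\|_2\|\nabla w\|_2$. As $U$ is bounded on $[t_1,\tau)$, Gronwall gives $v=U$ on $[t_1,\min(T_v,\tau))$.

Choose $0<T<\min(\tau,T_v)$ so small that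
$$D:=\int_0^T\|\nabla w\|_2^2\,dt\le\kappa^2R_*/20 .$$
From now on space-time norms are over $(0,T)\times\mathbb R^3$. We show $D=0$.

**Step 1: bad balls and the comparison solution $z$.** This step deletes the data where $\nabla w$ concentrates. Let
$$\rho(x)=\sup\Big\{R>0:\int_0^{R^2\wedge T}\!\!\int_{B(x,R)}|\nabla w|^2>\kappa^2R\Big\}\ (\sup\emptyset=0),\qquad d(x)=\sup_y\,(4\rho(y)-|x-y|)_+ .$$
If $R$ is in the set, then $\kappa^2R<D$. So $\rho\le D/\kappa^2\le R_*/20$, and $d$, a bounded supremum of 1-Lipschitz functions, is 1-Lipschitz with $4\rho\le d\le R_*$. (Only the continuous function $d$ will be integrated, so measurability of $\rho$ is not needed.) Let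
$$\Omega=\{d>0\}=\bigcup_{\rho(y)>0}B(y,4\rho(y)),\qquad z_0=\mathbb P(1_{\Omega^c}u_0),\qquad r_0=u_0-z_0=\mathbb P(1_\Omega u_0).$$

We estimate $r_0$. For $\rho(y)>0$ pick $R_y\in(\rho(y)/2,\rho(y)]$ in the set defining $\rho(y)$. Vitali gives countably many disjoint $B(y_i,R_i)$ among the $B(y,R_y)$ such that each $B(y,R_y)$ meets one of them with $R_y\le2R_i$. Since $\rho(y)<2R_y\le4R_i$, $B(y,4\rho(y))\subset B(y_i,R_i+R_y+4\rho(y))\subset B(y_i,20R_i)$. By disjointness $\kappa^2\sum_iR_i\le D$, and $20R_i\le20D/\kappa^2\le R_*$. Hence, by $|u_0|_*\le C\varepsilon$,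
$$\|r_0\|_2^2\le\int_\Omega|u_0|^2\le\sum_iC\varepsilon^2R_i\le C\varepsilon^2\kappa^{-2}D.\tag{16}$$
By Step 0a and (15), Lemma 6 applies to $z_0$ and $d$ (with $C\varepsilon$ in place of $\varepsilon$); let $z$ be its solution. Put $\sigma(x,t)=\sqrt t+d(x)$, which is 1-Lipschitz in $x$ and at most $2R_*$. Then
$$|z|\le C\varepsilon/\sigma,\qquad|z(t)|_*\le C\varepsilon.\tag{17}$$

**Step 2: the deleted part stays small, $r=U-z$.** Let $a=|U|+|z|\ge|r|$. Then $a\le C\varepsilon t^{-1/2}$, and by (10), $\int_0^{R^2\wedge T}\int_{B(x,R)}a^2\le C\varepsilon^2R^3$ for all $x,R$. Since $U\otimes U-z\otimes z=U\otimes r+r\otimes z$, we have $r=r_L+\Lambda r$ with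
$$r_L=e^{t\Delta}r_0,\qquad\Lambda f=-\int_0^te^{(t-s)\Delta}\mathbb P\operatorname{div}(U\otimes f+f\otimes z)\,ds .$$
The heat kernel bound gives $\sup_{|y-x|<\sqrt t}|e^{t\Delta}r_0(y)|\le CMr_0(x)$. So Lemma 5 with $d\mu=1_{t<T}a^2dx\,dt$ gives $\|ar_L\|_{L^2L^2}\le C\varepsilon\|r_0\|_2$. Next, the kernel $t^{-1/2}(t-s)^{-1/2}1_{s<t}$ is homogeneous of degree $-1$ and acts on $L^2(0,\infty)$ with norm at most $\int_0^1(1-\theta)^{-1/2}\theta^{-1/2}d\theta=\pi$ (put $s=t\theta$ and use Minkowski). Since $\|\Lambda f(t)\|_2\le C\int_0^t(t-s)^{-1/2}\|af(s)\|_2\,ds$,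
$$\|a\Lambda f\|_{L^2L^2}\le C\varepsilon\|t^{-1/2}\Lambda f\|_{L^2L^2}\le C\varepsilon\|af\|_{L^2L^2}.$$
Also, by $a\le C\varepsilon t^{-1/2}$, $\Lambda$ has norm at most $C\varepsilon<1$ on $L^\infty L^2$, which contains $r$; so $r=\sum_k\Lambda^kr_L$ there. Summing $\|a\Lambda^kr_L\|_{L^2L^2}\le(C\varepsilon)^kC\varepsilon\|r_0\|_2$, and using Fatou along an a.e. convergent subsequence of partial sums, we get $\|ar\|_{L^2L^2}\le C\varepsilon\|r_0\|_2$. Finally $r=e^{t\Delta}r_0-\int_0^te^{(t-s)\Delta}\mathbb P\operatorname{div}\Phi\,ds$ with $\Phi=U\otimes r+r\otimes z$, $|\Phi|\le a|r|$, so (5) gives $\|\nabla r\|_{L^2L^2}\le\|r_0\|_2+C\varepsilon\|r_0\|_2$. Thus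
$$\|ar\|_{L^2L^2}\le C\varepsilon\|r_0\|_2,\qquad\|\nabla r\|_{L^2L^2}\le C\|r_0\|_2,\qquad\||r|^2\|_{L^2L^2}+\|zr\|_{L^2L^2}\le C\varepsilon\|r_0\|_2.\tag{18}$$

**Step 3: $w$ is small above the bad scales.** With $S=v\otimes v-U\otimes U=w\otimes w+U\otimes w+w\otimes U$, formula (1) for $v$ and $U$ gives
$$w(t)=-\int_0^te^{(t-s)\Delta}\mathbb P\operatorname{div}S\,ds\qquad(0\le t\le T),\tag{19}$$
with no contribution of the data. Fix $x$. For $R>0$ let $I_R=[0,R^2\wedge T]$, $w_R(s)=(\varphi_R*w(s))(x)$, $\Theta(R)=R^{-3}\int_{I_R}\int_{B(x,R)}|w|^2$, and $\Theta^*(R)=\sup_{R'\ge R}\Theta(R')$.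

**Lemma 8.** For $R>\rho(x)$ and every $s\in I_R$, $\Theta^*(R)\le C\kappa^2$ and $R|w_R(s)|\le C\kappa^2$.

*Proof.* By (19) and (7), for $s\in I_R$,
$$|w_R(s)|\le C\int_{I_R}\!\int\frac{|w|^2+2|U||w|}{(R+|x-y|)^4}\,dy\,ds'.\tag{20}$$
By dyadic summation, $\int_{I_R}\int(R+|x-y|)^{-4}|w|^2\le C\sum_j(2^jR)^{-4}(2^jR)^3\Theta(2^jR)\le CR^{-1}\Theta^*(R)$. By (10) the same integral with $|U|^2$ in place of $|w|^2$ is at most $C\varepsilon^2R^{-1}$. Hence, by Cauchy–Schwarz, $R|w_R(s)|\le C\big(\Theta^*(R)+\varepsilon\Theta^*(R)^{1/2}\big)$.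

Conversely, $w_{R'}$ and $\nabla w$ control $\Theta$. Poincaré's inequality on $B(x,R')$ holds with the weighted mean $w_{R'}$ in place of the mean $\bar w$, because $|w_{R'}-\bar w|\le CR'^{-3/2}\|w-\bar w\|_{L^2(B(x,R'))}$. For $R'>\rho(x)$ we know $\int_{I_{R'}}\int_{B(x,R')}|\nabla w|^2\le\kappa^2R'$, so $\Theta(R')\le C\big(\kappa^2+R'^2\sup_{I_{R'}}|w_{R'}|^2\big)$. Combining, and using that $\Theta^*$ is nonincreasing, for $R>\rho(x)$
$$\Theta^*(R)\le C_1\big(\kappa^2+\Theta^*(R)^2+\varepsilon^2\Theta^*(R)\big).\tag{21}$$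
Let $C_1\varepsilon^2\le\frac12$ and $16C_1^2\kappa^2<1$. Then $y=\Theta^*(R)$ satisfies $2C_1y^2-y+2C_1\kappa^2\ge0$, so $y\le y_-$ or $y\ge y_+$, where $y_-<y_+$ are the roots, and $y_-\le4C_1\kappa^2$. Now $\Theta$ is continuous on $(0,\infty)$ and $\Theta(R)\le R^{-3}T\|w\|_{L^\infty L^2}^2\to0$ as $R\to\infty$, so $\Theta^*$ is finite, continuous, and tends to $0$ at infinity. By connectedness $\Theta^*\le y_-$ on all of $(\rho(x),\infty)$. The bound for $w_R$ follows, since $\varepsilon\le\kappa$. $\square$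

Define the average $b(x,t)=(\varphi_{\sigma(x,t)}*w(t))(x)$, $0<t\le T$. As $\sigma(x,t)\ge\sqrt t+4\rho(x)>\rho(x)$ and $t\le\sigma(x,t)^2$, Lemma 8 gives
$$|b(x,t)|\le\frac{C\kappa^2}{\sigma(x,t)},\qquad\int_0^t\!\!\int_{B(x,R)}|w|^2\le C\kappa^2R^3\quad(R\ge\sigma(x,t)).\tag{22}$$
We also need that $w-b$ is controlled by $\nabla w$. Since $\sigma(\cdot,t)$ is 1-Lipschitz, $\frac12\sigma(x,t)\le\sigma(p,t)\le\frac32\sigma(x,t)$ if $|x-p|\le\frac12\sigma(x,t)$. We claim
$$g:=\sigma^{-2}|w-b|^2\quad\text{satisfies}\quad\int_0^T\!\!\int g\,dx\,dt\le CD.\tag{23}$$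
Indeed, suppressing $t$, $|w-b|^2(x)\le\int\varphi_{\sigma(x)}(h)|w(x)-w(x-h)|^2dh$ and $|w(x)-w(x-h)|^2\le|h|^2\int_0^1|\nabla w(x-\theta h)|^2d\theta$, so
$$\int g\,dx\le C\int_0^1\!\!\int\!\!\int\sigma(x)^{-3}1_{|h|\le\sigma(x)/2}|\nabla w(x-\theta h)|^2\,dx\,dh\,d\theta .$$
For fixed $h,\theta$ put $p=x-\theta h$. Then $\sigma(x)^{-3}1_{|h|\le\sigma(x)/2}\le C\sigma(p)^{-3}1_{|h|\le\sigma(p)}$, and integration in $h$, then in $p$, gives $\int g\,dx\le C\|\nabla w\|_2^2$. This proves (23).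

Likewise $|b(y,s)|^2\le\int\varphi_{\sigma(y,s)}(y-y')|w(y',s)|^2dy'$, and $\int\varphi_{\sigma(y,s)}(y-y')\,dy\le C$ by the same comparability. Hence $\|b(t)\|_2\le C\|w(t)\|_2$. Moreover, if $s\le t$, $|x-y|\le R$ and $R\ge\sigma(x,t)$, then $\sigma(y,s)\le\sigma(x,t)+|x-y|\le2R$. So the average defining $b(y,s)$ involves only points of $B(x,2R)$, and (22) gives
$$\int_0^t\!\!\int_{B(x,R)}|w-b|^2\le C\kappa^2R^3\qquad(R\ge\sigma(x,t)).\tag{24}$$

**Step 4: the estimate $\|zw\|_{L^2L^2}\le C\varepsilon D^{1/2}$.** This is the estimate that fails for a general $w$. The part $w-b$ is immediate from (17) and (23); the work is for $b$.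

*An inequality for $b$.* Put $\mathcal Tf(x,t)=\int_0^t\int(\sigma(x,t)+|x-y|)^{-4}f(y,s)\,dy\,ds$. By (19) and (7) with $R=\sigma(x,t)$, $|b|\le C\mathcal T(|S|)$. Since $|U|\le|z|+|r|$, $|S|\le|w|^2+2|U||w|\le2|w|^2+2|z||w|+|r|^2$. Writing $w=b+(w-b)$,
$$|b|\le C\big[\mathcal T(|b|^2)+\mathcal T(|z||b|)+\mathcal T(f_2)+q\big],\qquad q=\mathcal T(\sigma^2g),\quad f_2=|r|^2+|z||w-b|.\tag{25}$$
By (17), (23), (18), (16) and $\varepsilon\le\kappa$, $\|f_2\|_{L^2L^2}\le C\varepsilon D^{1/2}+C\varepsilon\|r_0\|_2\le C\varepsilon D^{1/2}$.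

*Hardy's inequality.* For $f\ge0$ a dyadic sum gives $\int(\sigma+|x-y|)^{-4}f(y,s)\,dy\le C\sigma^{-1}Mf(\cdot,s)(x)$, so, as $\sigma^2\ge t$, $\sigma^{-1}\mathcal Tf\le Ct^{-1}\int_0^tMf(x,s)\,ds$. Now $t^{\eta-1}\int_0^tF\,ds=\int_0^1\theta^{-\eta}(t\theta)^\eta F(t\theta)\,d\theta$ has $L^2(dt)$ norm at most $\int_0^1\theta^{-\eta-1/2}d\theta\,\|t^\eta F\|_{L^2}=(\frac12-\eta)^{-1}\|t^\eta F\|_{L^2}$. With the boundedness of $M$ on $L^2$,
$$\|t^\eta\sigma^{-1}\mathcal Tf\|_{L^2L^2}\le C\|t^\eta f\|_{L^2L^2},\qquad0\le\eta\le\tfrac14,\tag{26}$$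
with $C$ independent of $\eta$. This handles the first three terms of (25), once multiplied by $|z|$ or $|b|$, both $O(1/\sigma)$.

*The term $q$.* Here (26) is of no use: for $h=\sigma^2g=|w-b|^2$ we have no $L^2$ bound, only the $L^1$ bound (23) on $g=\sigma^{-2}h$. We combine it with (24). For given $(x,t)$ and $\sigma=\sigma(x,t)$ let $A_0=B(x,\sigma)$, $A_j=B(x,2^j\sigma)\setminus B(x,2^{j-1}\sigma)$ for $j\ge1$, and $q_j=(2^j\sigma)^{-4}\int_0^t\int_{A_j}h$. Then $q\le C\sum_jq_j$, and $q_j\le C\kappa^2/(2^j\sigma)$ by (24). In particular $q\le C\kappa^2/\sigma$. For $m=2,4$, expand $(\sum_jq_j)^m$ and single out in each product a factor with the smallest index: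
$$q^m\le C\sum_jq_j\Big(\sum_{i\ge j}q_i\Big)^{m-1}\le C\kappa^{2(m-1)}\sum_j\frac{q_j}{(2^j\sigma)^{m-1}}\le C\kappa^{2(m-1)}\int_0^t\!\!\int\frac{h(y,s)\,dy\,ds}{(\sigma(x,t)+|x-y|)^{3+m}}.\tag{27}$$
The right side is linear in $h$, so we can integrate it in $(x,t)$ by Fubini. Put $a_t=\sqrt t+d(y)\le2R_*$. As $d$ is 1-Lipschitz, $\sigma(x,t)+|x-y|\ge a_t$, hence $\sigma(x,t)+|x-y|\ge\frac12(a_t+|x-y|)$. With $t=\theta^2$,
$$\int_s^\infty a_t^{-4}\,dt\le2\int_{\sqrt s}^\infty(\theta+d(y))^{-3}d\theta=\sigma(y,s)^{-2}.$$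
Using (9) with $m=5$ and (17) for the first bound, $\int(a+|x|)^{-7}dx=Ca^{-4}$ for the second, and (23),
$$\iint|z|^2q^2\le C\kappa^2\varepsilon^2\iint h\int_s^Ta_t^{-4}\,dt\le C\kappa^2\varepsilon^2D,\qquad\iint q^4\le C\kappa^6\iint h\int_s^Ta_t^{-4}\,dt\le C\kappa^6D,\tag{28}$$
since $\iint h\,\sigma^{-2}=\iint g$.

*Closing the estimate.* For $0<\eta\le\frac14$ let $X=\|t^\eta zb\|_{L^2L^2}$, $Y=\|t^\eta|b|^2\|_{L^2L^2}$, $F=\|t^\eta f_2\|_{L^2L^2}\le CT^\eta\varepsilon D^{1/2}$. The weight makes $X$ and $Y$ finite, which is needed for absorption: $|z|,|b|\le Ct^{-1/2}$, $b\in L^\infty L^2$, and $t^{\eta-1/2}\in L^2(0,T)$, which would fail logarithmically at $\eta=0$. Multiply (25) by $t^\eta|z|\le C\varepsilon t^\eta/\sigma$ and use (26), (28):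
$$X\le C\varepsilon(X+Y+F)+CT^\eta\varepsilon\kappa D^{1/2}.\tag{29}$$
Multiply (25) by $t^\eta|b|\le C\kappa^2t^\eta/\sigma$ to get $Y\le C\kappa^2(X+Y+F)+C\|t^\eta|b|q\|_{L^2L^2}$. In the last term use (25) once more, now with $q\le C\kappa^2/\sigma$: $\|t^\eta|b|q\|_{L^2L^2}\le C\kappa^2(X+Y+F)+C\|t^\eta q^2\|_{L^2L^2}$. With (28),
$$Y\le C\kappa^2(X+Y+F)+CT^\eta\kappa^3D^{1/2}.\tag{30}$$
Fix $\kappa$ small (absolute), then take $\varepsilon\le\kappa$ small enough. Adding (29) and (30) and absorbing gives $X+Y\le CT^\eta D^{1/2}$, and then (29) gives $X\le C\varepsilon T^\eta D^{1/2}$. The constants do not depend on $\eta$; let $\eta\to0$ and use Fatou: $\|zb\|_{L^2L^2}\le C\varepsilon D^{1/2}$. Since $\|z(w-b)\|_{L^2L^2}\le C\varepsilon(\iint g)^{1/2}\le C\varepsilon D^{1/2}$,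
$$\|zw\|_{L^2L^2}\le C\varepsilon D^{1/2}.\tag{31}$$

**Step 5: $D=0$.** We compare $v$ with $z$. Let $W=v-z=w+r$ and $G=\|\nabla W\|_{L^2L^2}<\infty$. By (31), (18), (16), $\|zW\|_{L^2L^2}\le C\varepsilon D^{1/2}$. Lemma 7, applied on $(0,\min(T_v,\tau))$ at time $T$, gives
$$2G^2\le\|r_0\|_2^2+2G\|zW\|_{L^2L^2}\le C\varepsilon^2\kappa^{-2}D+C\varepsilon GD^{1/2}\le C\varepsilon^2\kappa^{-2}D+G^2,$$
so $G^2\le C\varepsilon^2\kappa^{-2}D$. Since $w=W-r$, (18) and (16) give $D\le2G^2+2\|\nabla r\|_{L^2L^2}^2\le C\varepsilon^2\kappa^{-2}D$. With $\varepsilon=\varepsilon_0$ small relative to the fixed $\kappa$, the finite number $D$ must be $0$. So $\nabla w(t)=0$ with $w(t)\in L^2$ for a.e. $t$; hence $w=0$ for a.e. $t\in(0,T)$ and, by weak continuity, on $(0,T)$. By Step 0b, Theorem 2 is proved. $\square$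

## 8. Restarting in time: Theorem 1 and the corollaries

*Proof of Theorem 1.* The energy equality is Section 3, and it makes $u$ a Leray solution. Let $v$ be another Leray solution on $(0,T)$ with data $u_0$, and $T_1=\sup\{t\in[0,T):v=u\text{ on }[0,t]\}$. Suppose $T_1<T$. By weak continuity $v(T_1)=u(T_1)$.

**Step 1: both solutions can be restarted at $T_1$.** By the energy inequality for $v$ and the energy equality for $u$, for $t>T_1$
$$\|v(t)\|_2^2+2\int_{T_1}^t\|\nabla v\|_2^2\le\|u_0\|_2^2-2\int_0^{T_1}\|\nabla u\|_2^2=\|u(T_1)\|_2^2 .$$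
So $u$ and $v$ are both Leray solutions on $(T_1,T)$ with data $u(T_1)\in L^2\cap\tilde M^{2,3}$.

**Step 2: local uniqueness there.** By the definition of $\tilde M^{2,3}$ there is $\beta\in\mathcal D$ with $\|u(T_1)-\beta\|_{\dot M^{2,3}}\le\varepsilon_0$. Theorem 2, translated in time, shows that $u$ and $v$ coincide on some $[T_1,T_1+\delta)$, $\delta>0$, which contradicts the definition of $T_1$. So $T_1=T$ and $v=u$ on $(0,T)$. $\square$

*Proof of Corollary 3.* Take $\beta=0$ in Theorem 2, so that $R_*$ is arbitrary. For $R_*<R_*'$, the restriction to $(0,R_*^2)$ of the solution built with $R_*'$ has $E_0$ norm for $R_*$ at most its $E_0$ norm for $R_*'$, hence at most $C\varepsilon_0$. By the uniqueness in Lemma 6 the two solutions agree on $(0,R_*^2)$. Together they define a Leray solution on $(0,\infty)$ with $|U|\le C\varepsilon_0t^{-1/2}$, which is bounded on $(t_0,\infty)\times\mathbb R^3$ for every $t_0>0$. Theorem 2 gives uniqueness on every $(0,\tau)$. $\square$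

*Proof of Corollary 4.* By the uniform bound on $\|\beta_t\|_q$, Theorem 2 applies with data $u(t)$ at every time $t\in[0,T)$, with one and the same $\tau>0$. Let $v$ be a Leray solution on $(0,T)$ with the same data. At $t=0$: $u=v=U$ on $[0,\min(T,\tau))$, with energy equality there. If $\tau/2<T$, then because of the energy equality on $[0,\tau/2]$, the computation of Step 1 above shows that $u$ and $v$ are both Leray solutions starting at time $\tau/2$ from $u(\tau/2)$. So they coincide, with energy equality, on $[\tau/2,\min(T,3\tau/2))$. Iterating in steps of $\tau/2$ reaches $T$. $\square$
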